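\title{Finite representations of relation algebras with a flexible atom}

\begin{abstract}
An atom of a relation algebra is flexible if it lies below the relative product of any two diversity atoms. We prove that every finite integral relation algebra with a flexible atom has a strong representation over a finite set. If the algebra has $m$ atoms and the flexible atom is a diversity atom, then representations exist over every finite set with at least $Cm^{80}$ points, where $C$ is an absolute constant, and over every infinite set; at least $(m-1)^2+2$ points are necessary. The base set consists of many copies of one triangle-free colored graph and many further points, each of which looks at each copy through a randomly chosen pattern of labels. The graph is itself obtained by a random construction.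
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{relation algebra} is a structure $\mathfrak A=\langle A;+,\cdot,-,0,1,;,{}^{\smile},1'\rangle$ in which $\langle A;+,\cdot,-,0,1\rangle$ is a Boolean algebra, the \emph{relative product} $;$ is associative with identity element $1'$, the \emph{converse} $x\mapsto x^{\smile}=\breve x$ is an involution, and
\[
(x+y);z=x;z+y;z,\quad (x+y)^{\smile}=\breve x+\breve y,\quad (x;y)^{\smile}=\breve y;\breve x,\quad \breve x;-(x;y)\le -y .
\]
The model is the full algebra of binary relations on a set $U$,
\[
\langle \wp(U\times U);\cup,\cap,{}^{c},\varnothing,U\times U,\circ,{}^{-1},\mathrm{id}_U\rangle ,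
\]
where $\circ$ is relational composition, ${}^{-1}$ is relational converse and $\mathrm{id}_U$ is the identity relation. An \emph{atom} is a minimal nonzero element. The algebra $\mathfrak A$ is \emph{integral} if $1'$ is an atom, and an atom $b$ is a \emph{diversity atom} if $b\le -1'$. A \emph{strong representation} of $\mathfrak A$ over the \emph{base} $U$ is an embedding of $\mathfrak A$ into an algebra of binary relations on $U$. In general the target is the algebra of all subrelations of an equivalence relation on $U$; for integral $\mathfrak A$, the only case considered here, it is the full algebra, with top element $U\times U$. Finally, an atom $a$ is \emph{flexible} if $a\le b;c$ for all diversity atoms $b$ and $c$. Only a finite algebra can be represented over a finite base, so the question is the following.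
\begin{quote}
Does every finite integral relation algebra with a flexible atom have a strong representation over a finite base?
\end{quote}
The assertion that it does is the flexible atom conjecture; our source for the problem is \cite{rpra}.

A representation of a finite integral algebra labels each ordered pair of distinct points by the diversity atom whose relation contains the pair. Preservation of the relative product then amounts to a prohibition and an obligation (Lemma~\ref{lem:labeling}). The prohibition: if $(x,z)$, $(z,y)$, $(x,y)$ have labels $p,q,r$, then $r\le p;q$. The obligation: if $(x,y)$ has label $r$ and $r\le p;q$, then some point $z$, a \emph{witness}, has $(x,z)$ labeled $p$ and $(z,y)$ labeled $q$. A flexible diversity atom $a$ is a label that violates no prohibition: every triangle with a side labeled $a$ is permitted (see \eqref{eq:flex}). The obligations can therefore be met one at a time. If $(x,y)$ lacks a witness for $p,q$, add a new point $z$, label $(x,z)$ by $p$, $(z,y)$ by $q$, and $(u,z)$ by $a$ for all other old points $u$. The triangle $x,z,y$ is permitted because $r\le p;q$, and every other new triangle has a side labeled $a$. Scheduling all obligations in a sequence gives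 a representation over a countably infinite base. This procedure adds a point for each obligation, and each new point brings new obligations. Over a finite base the witnesses for about $|U|^2$ pairs must be found among $|U|$ points, so they must be shared. Without a flexible atom this can be impossible.

\begin{example}\label{ex:order}
On $\mathbb Q$ the unions of the relations $=$, $<$, $>$ form an integral relation algebra with three atoms. Write $l$ for the atom $<$; then $l;l=l$ and $\breve l;\breve l=\breve l$, so no atom is flexible. In any representation the image of $l$ is a nonempty, irreflexive, transitive relation $\prec$ with ${\prec}\subseteq{\prec}\circ{\prec}$. If the base were finite, choose $x\prec y$ with the fewest points between them. There is $z$ with $x\prec z\prec y$, and fewer points lie between $x$ and $z$, a contradiction.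
\end{example}

With a flexible atom the witnesses can always be shared.

\begin{theorem}\label{thm:A}
Every finite integral relation algebra with a flexible atom has a strong representation over a finite set.
\end{theorem}

\begin{theorem}\label{thm:B}
There is an absolute constant $C$ such that the following holds. Let $\mathfrak A$ be a finite integral relation algebra with $m$ atoms that has a flexible diversity atom. Then $\mathfrak A$ has a strong representation with top element $U\times U$ for every finite set $U$ with $|U|\ge Cm^{80}$ and for every infinite set $U$. Conversely, every such representation has $|U|\ge(m-1)^2+2$.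
\end{theorem}

We have made no attempt to optimize the exponent $80$. The proof is self-contained, and its existence steps use the probabilistic method. Section~\ref{sec:labelings} turns representations into labelings and disposes of the trivial cases. Section~\ref{sec:small} carries out the construction by hand for an algebra with three atoms. Section~\ref{sec:reduction} reduces both theorems to the existence of a finite colored graph that we call a gadget, and Section~\ref{sec:gadget}, the main part of the paper, constructs the gadget.

\section{Representations as labelings}\label{sec:labelings}

Throughout, $\mathfrak A$ is a finite integral relation algebra, $D$ is its set of diversity atoms, and $m=|D|+1$. Since $1'$ is an atom, every other atom lies below $-1'$, so the atoms are $1'$ and the elements of $D$. Since $\mathfrak A$ is finite, every element is the sum of the atoms below it. We use the following standard consequences of the axioms, and nothing else about relation algebras. The relative product is additive in each argument and $0;x=x;0=0$. Converse is an automorphism of the Boolean algebra that fixes $1'$, so it permutes $D$. For atoms $p,q,r$ the \emph{cycle law} holds: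
\begin{equation}\label{eq:cycle}
r\le p;q\iff q\le\breve p;r\iff p\le r;\breve q\iff\breve r\le\breve q;\breve p .
\end{equation}
For $r=1'$ the first equivalence reads: $1'\le p;q$ if and only if $q=\breve p$.

\begin{lemma}\label{lem:degenerate}
If $1'$ is flexible, then $\mathfrak A$ has a strong representation over a set with at most three points.
\end{lemma}

\begin{proof}
From $1'\le b;c$ we get $c=\breve b$ for all $b,c\in D$, so $|D|\le1$. If $D=\varnothing$, then $A=\{0,1'\}$ is the full algebra on one point. If $D=\{b\}$, then $\breve b=b$ and $1'\le b;b$, so $b;b$ is $1'$ or $1'+b$. Represent $b$ by the relation $\ne$ on $U$. Its composition with itself is $\mathrm{id}_U$ if $|U|=2$ and $U\times U$ if $|U|=3$. All other products are determined by additivity and the identity law.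
\end{proof}

The algebra with $D=\{b\}$ and $b;b=1'$ is representable over two points only, since three points would force $b\le b;b$. This is why Theorem~\ref{thm:B} asks for a flexible diversity atom.

\emph{From now on $a\in D$ is flexible, and $F=\{a,\breve a\}$.} The atom $\breve a$ is flexible as well: for $b,c\in D$ we have $a\le\breve c;\breve b$, hence $\breve a\le b;c$ by the last equivalence in \eqref{eq:cycle}. Moreover,
\begin{equation}\label{eq:flex}
\text{if $p,q,r\in D$ and at least one of $p,q,r$ lies in $F$, then $r\le p;q$,}
\end{equation}
because by \eqref{eq:cycle} the inequality $r\le p;q$ can be rewritten with any one of $p,q,r$ on the left and a product of two diversity atoms on the right.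

\begin{lemma}\label{lem:labeling}
Let $|U|\ge2$, and let $\lambda$ map the ordered pairs of distinct elements of $U$ to $D$ so that
\begin{itemize}
\item[(L1)] $\lambda(y,x)=\lambda(x,y)^{\smile}$ for all $x\ne y$;
\item[(L2)] $\lambda(x,y)\le\lambda(x,z);\lambda(z,y)$ for all distinct $x,y,z$;
\item[(L3)] for all $x\ne y$ and $p,q\in D$ with $\lambda(x,y)\le p;q$ there is $z\notin\{x,y\}$ with $\lambda(x,z)=p$ and $\lambda(z,y)=q$.
\end{itemize}
Then $\mathfrak A$ has a strong representation over $U$ with top element $U\times U$.
\end{lemma}

\begin{proof}
Put $R_{1'}=\mathrm{id}_U$, $R_p=\lambda^{-1}(p)$ for $p\in D$, and let $h(c)$ be the union of the $R_p$ over all atoms $p\le c$. The sets $R_p$ are pairwise disjoint and cover $U\times U$, so $h$ is a Boolean homomorphism with $h(1)=U\times U$. It preserves $1'$ by definition (here integrality is used) and converse by (L1).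

We claim that for all $x\in U$ and $p\in D$ there is $z$ with $\lambda(x,z)=p$. Choose $y\ne x$. Then $\lambda(x,y)\le p;a$ by \eqref{eq:flex}, and (L3) gives $z$. In particular no $R_p$ is empty, so $h$ is injective.

Both $;$ and $\circ$ are additive in each argument and every element is a finite sum of atoms, so it remains to show that $R_p\circ R_q=\bigcup_{r\le p;q}R_r$ for atoms $p,q$. If $p=1'$ both sides are $R_q$, and if $q=1'$ both sides are $R_p$. Let $p,q\in D$. Suppose $\lambda(x,z)=p$ and $\lambda(z,y)=q$. If $x\ne y$, then $\lambda(x,y)\le p;q$ by (L2). If $x=y$, then $q=\breve p$ by (L1), and $1'\le p;\breve p$. Conversely, let $(x,y)\in R_r$ with $r\le p;q$. If $r\in D$, then (L3) gives $(x,y)\in R_p\circ R_q$. If $r=1'$, then $x=y$ and $q=\breve p$; the claim gives $z$ with $\lambda(x,z)=p$, and $\lambda(z,x)=q$ by (L1).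
\end{proof}

Given (L1), the inequality in (L2) does not depend on the order of the three points: with $p=\lambda(x,z)$, $q=\lambda(z,y)$, $r=\lambda(x,y)$, the forms $q\le\breve p;r$ and $p\le r;\breve q$ are the same inequality with $x,z$, respectively $y,z$, exchanged, and these two transpositions generate all permutations. So we may call a triangle $\{x,y,z\}$ \emph{consistent} if the inequality holds in one order. A point $z$ as in (L3) is a \emph{witness for $(x,y;p,q)$}. By (L1) it is then also a witness for $(y,x;\breve q,\breve p)$.

Let
\[
N=D\setminus F,\qquad k=|N| .
\]
The set $N$ is closed under converse, and by \eqref{eq:flex} only triangles with all labels in $N$ can be inconsistent.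

\begin{lemma}\label{lem:Nempty}
If $N=\varnothing$, then $\mathfrak A$ has a strong representation over every finite set whose size exceeds an absolute constant.
\end{lemma}

\begin{proof}
Condition (L2) is automatic. If $a=\breve a$, let $\lambda$ be constant; for $|U|\ge3$ any third point is a witness. Otherwise orient each unordered pair by an independent fair coin, with label $a$ along the orientation and $\breve a$ against it. For fixed $x\ne y$ and $p,q\in F$, each of the $|U|-2$ other points is a witness with probability $1/4$, independently. So (L3) fails with probability at most $4|U|^2(3/4)^{|U|-2}$, which is less than $1$ for large $|U|$.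
\end{proof}

\emph{From now on $k\ge1$.}

\section{The construction in the smallest case}\label{sec:small}

Let $E$ and $E'$ be the adjacency and nonadjacency relations between distinct vertices of the Petersen graph. This graph has ten vertices of degree $3$ and no triangle, and nonadjacent vertices have exactly one common neighbor. Hence for $x\ne y$ the vertex $x$ has two neighbors outside $y$ and its neighborhood, and $4$ or $3$ further vertices are adjacent to neither $x$ nor $y$, according as $x,y$ are adjacent or not. It follows that $E\circ E=\mathrm{id}\cup E'$, that $E\circ E'=E'\circ E=E\cup E'$, and that $E'\circ E'$ is everything. So the unions of $\mathrm{id}$, $E$, $E'$ form a relation algebra $\mathfrak A_0$ with atoms $1'$, $a=E'$, $b=E$, in which $a$ is flexible and $b;b=1'+a$. It comes with a finite representation; we want one that generalizes.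

A labeling for $\mathfrak A_0$ is a graph $G$, with edges labeled $b$ and non-edges labeled $a$. Condition (L2) says that $G$ has no triangle, and the case $p=q=b$ of (L3) says that any two nonadjacent vertices have a common neighbor. Independent random edges, which settled Lemma~\ref{lem:Nempty}, cannot do this: the number of common neighbors of $x$ and $y$ would have the same distribution whether or not $x$ and $y$ are adjacent.

Instead take $I$ disjoint edges $\{(0,i),(1,i)\}$, $1\le i\le I$, and an independent set $V$ of $n$ further vertices, and join each $v\in V$ to exactly one endpoint of each of the $I$ edges, chosen by a fair coin. A triangle could only consist of a vertex $v$ and both endpoints of one of the $I$ edges, so there is none. There are three kinds of nonadjacent pairs.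
\begin{itemize}
\item $v$ and $(z,i)$. Since $v$ is not joined to $(z,i)$, it is joined to $(1-z,i)$, and this is a common neighbor.
\item $v$ and $v'$. They choose the same endpoint of edge $i$ with probability $1/2$, independently for the $I$ values of $i$.
\item $(z,i)$ and $(w,j)$ with $i\ne j$. Each $v\in V$ is adjacent to both with probability $1/4$, independently.
\end{itemize}
If $n$ and $I$ are large and comparable, the failure probabilities $2^{-I}$ and $(3/4)^n$ are much smaller than the reciprocal of the number of pairs. The cases of (L3) with $a\in\{p,q\}$ also have many independent candidates for a witness; they are rows 5--11 of Table~\ref{tab:cases} below.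

The first kind of pair is different from the others. A common neighbor of $v$ and $(z,i)$ cannot lie in $V$, since $V$ is independent, so it must lie in the $i$th edge. The number of candidates does not grow with $n$ and $I$, while the number of pairs does. This witness cannot be left to chance; it has to be built into the pattern by which $v$ is joined to the edge. In general the edge is replaced by a triangle-free colored graph $K$, and the admissible patterns are those that create no inconsistent triangle and contain all witnesses of this kind.

\section{Reduction to a gadget}\label{sec:reduction}

\subsection{Configurations}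

Let $*\notin N$ be a new symbol and $T=N\cup\{*\}$. The value $*$ stands for ``a flexible label, to be chosen later''. For $b,d\in N$ put
\[
C_d(b)=\{e\in N:\ e\le b;d\},\qquad C_d(*)=N .
\]
If $\lambda(v,z)=b$ and $\lambda(z,w)=d$, then $C_d(b)$ is the set of labels in $N$ that are permitted on $(v,w)$. By \eqref{eq:cycle},
\begin{equation}\label{eq:Csym}
e\in C_d(b)\iff b\in C_{\breve d}(e)\qquad(b,d,e\in N).
\end{equation}
An \emph{$N$-graph} is a finite simple graph $K$ with a \emph{color} $\delta(z,w)\in N$ for each ordered pair of adjacent vertices, such that $\delta(w,z)=\delta(z,w)^{\smile}$.

\begin{definition}\label{def:config}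
A \emph{configuration} on an $N$-graph $K$ is a map $f\colon K\to T$ such that
\begin{itemize}
\item[(F1)] if $z,w$ are adjacent and $f(z)\ne*\ne f(w)$, then $f(w)\in C_{\delta(z,w)}(f(z))$;
\item[(F2)] for all $z\in K$, $d\in N$ and $e\in C_d(f(z))$ there is a neighbor $w$ of $z$ with $\delta(z,w)=d$ and $f(w)=e$.
\end{itemize}
\end{definition}

Think of $f(z)$ as the label from an outside point $v$ to $z$. Then (F1) says that the triangles $v,z,w$ are consistent; by \eqref{eq:Csym} it is symmetric in $z$ and $w$. Condition (F2) provides the witnesses for the pair $(v,z)$. A vertex with $f(z)=*$ is free of (F1), but under (F2) it needs all $k^2$ pairs $(d,e)\in N^2$.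

Outside points serve in turn as witnesses for pairs of vertices of $K$, so there must be configurations with every permitted pair of values.

\begin{definition}\label{def:gadget}
A \emph{gadget} is a triangle-free $N$-graph $K$ with $|K|\ge2$ such that for all vertices $z\ne w$:
\begin{itemize}
\item[(R1)] if $z,w$ are nonadjacent, then for all $b,c\in N$ some configuration has $f(z)=b$, $f(w)=c$;
\item[(R2)] if $z,w$ are adjacent, then for all $b\in N$ and $c\in C_{\delta(z,w)}(b)$ some configuration has $f(z)=b$, $f(w)=c$;
\item[(R3)] for all $c\in N$ some configuration has $f(z)=c$, $f(w)=*$.
\end{itemize}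
\end{definition}

\begin{example}\label{ex:k1}
Let $N=\{b\}$, so $\breve b=b$, and identify $f$ with $S=f^{-1}(b)$. If $C_b(b)=\varnothing$, as in $\mathfrak A_0$, then (F1) says that $S$ is independent and (F2) says that every vertex outside $S$ has a neighbor in $S$: configurations are the maximal independent sets. A single edge is a gadget, since (R1) and (R2) are vacuous and the two singletons give (R3). This is Section~\ref{sec:small}. If $C_b(b)=\{b\}$, then (F1) is vacuous and (F2) says that every vertex has a neighbor in $S$. The $4$-cycle $K$ is a gadget: $S=K$ gives (R1) and (R2), and $S=K\setminus\{w\}$ gives (R3).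
\end{example}

\begin{proposition}\label{prop:gadget}
There is an absolute constant $C_1$ such that there is a gadget $K$ with $|K|\le C_1k^{15}$.
\end{proposition}

The proof occupies Section~\ref{sec:gadget}. We first deduce the theorems.

\subsection{From a gadget to a representation}

\begin{proposition}\label{prop:reduction}
Let $K$ be a gadget, and put
\[
\theta=\frac1{2|K|^2k^2},\qquad M=m(|K|+2),\qquad I_0=\frac{48}{\theta^2}\ln\frac{48M}{\theta^2}.
\]
For all integers $I>I_0$ and $n$ with $I\le n\le 2I$, the algebra $\mathfrak A$ has a strong representation over a set of size $|K|I+n$.
\end{proposition}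

\begin{proof}
Choose one configuration for each instance of (R1)--(R3). Each ordered pair $z\ne w$ gives at most $k^2+k\le2k^2$ instances, so we obtain a nonempty list $\mathcal F$ of length at most $1/\theta$. A uniformly chosen entry $f$ of the list satisfies any given instance with probability at least $\theta$. Also,
\begin{equation}\label{eq:single}
P(f(z)=c)\ge\theta\qquad\text{for all }z\in K,\ c\in T ;
\end{equation}
for $c\in N$ apply (R3) to $z$ and any $w\ne z$, and for $c=*$ apply (R3) with $z$ in the second role, which is possible because $|K|\ge2$ and $N\ne\varnothing$.

Let $V$ be a set of $n$ points and $U=V\sqcup(K\times\{1,\dots,I\})$. For $v\in V$ and $1\le i\le I$ let $f_{v,i}$ be a uniformly chosen entry of $\mathcal F$, attach a fair coin to each unordered pair of points of $U$, and let all these choices be independent. Define $\lambda$, subject to (L1), as follows.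
\begin{itemize}
\item $\lambda((z,i),(w,i))=\delta(z,w)$ if $z,w$ are adjacent in $K$.
\item $\lambda(v,(z,i))=f_{v,i}(z)$ if $f_{v,i}(z)\ne*$.
\item Every other pair is called \emph{flexible} and is labeled from $F$: by $a$ if $a=\breve a$, and otherwise by orienting the pair according to its coin, with $a$ along the orientation and $\breve a$ against it.
\end{itemize}
In particular, all pairs inside $V$ and all pairs between different copies of $K$ are flexible.

\emph{Condition (L2).} Only triangles with all labels in $N$ matter. Such a triangle has at most one point in $V$, its points outside $V$ lie in one copy of $K$ and are pairwise adjacent there, and $K$ is triangle-free. So it has the form $v,(z,i),(w,i)$ with $z,w$ adjacent, and (F1) states that $\lambda(v,(w,i))\le\lambda(v,(z,i));\lambda((z,i),(w,i))$.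

\emph{Condition (L3).} Let $x\ne y$ and $p,q\in D$ with $r=\lambda(x,y)\le p;q$. We may replace $(x,y;p,q)$ by $(y,x;\breve q,\breve p)$. This reduces $p\in N,q\in F$ to $p\in F,q\in N$, and when $p,q$ are both in $N$ or both in $F$ it lets us assume that a pair with exactly one point in $V$ has $x\in V$. Eleven cases remain.

Case 1, where $p,q\in N$, $x=v$ and $y=(z,i)$, holds with certainty. Let $f=f_{v,i}$. If $f(z)\in N$, then $f(z)=r$, and $p\le r;\breve q$ by \eqref{eq:cycle}, so $p\in C_{\breve q}(f(z))$. If $f(z)=*$, then $p\in N=C_{\breve q}(f(z))$. By (F2) there is a neighbor $w$ of $z$ with $\delta(z,w)=\breve q$ and $f(w)=p$, and $(w,i)$ is a witness.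

The other cases are listed in Table~\ref{tab:cases}, where $z_0\in K$ is a fixed vertex. In each row the stated condition gives $\lambda(x,u)=p$ if $p\in N$ and makes $\{x,u\}$ flexible if $p\in F$, and it does the same for $\lambda(u,y)$ and $q$. A flexible pair receives a prescribed label from $F$ with probability at least $1/2$; ``coin'' refers to this event for $\{x,u\}$, and ``coins'' to the two events for $\{x,u\}$ and $\{u,y\}$.

\begin{table}[ht]
\centering
\small
\begin{tabular}{c|c|l|l|l|c|c}
 & $p,q$ & $x,\ y$ & candidate $u$ & condition on $u$ & prob. & number\\
\hline
2 & $N,N$ & $(z,i),\ (w,i)$ & $v$ & $f_{v,i}(z)=\breve p,\ f_{v,i}(w)=q$ & $\theta$ & $n$\\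
3 & $N,N$ & $(z,i),\ (w,j),\ i\ne j$ & $v$ & $f_{v,i}(z)=\breve p,\ f_{v,j}(w)=q$ & $\theta^2$ & $n$\\
4 & $N,N$ & $v,\ v'$ & $(z_0,i)$ & $f_{v,i}(z_0)=p,\ f_{v',i}(z_0)=\breve q$ & $\theta^2$ & $I$\\
5 & $F,N$ & $v,\ v'$ & $(z_0,i)$ & $f_{v,i}(z_0)=*,\ f_{v',i}(z_0)=\breve q$, coin & $\theta^2/2$ & $I$\\
6 & $F,N$ & $(z,j),\ v$ & $(z_0,i),\ i\ne j$ & $f_{v,i}(z_0)=\breve q$, coin & $\theta/2$ & $I-1$\\
7 & $F,N$ & $v,\ (z,i)$ & $v'\ne v$ & $f_{v',i}(z)=q$, coin & $\theta/2$ & $n-1$\\
8 & $F,N$ & $(w,j),\ (z,i)$ & $v$ & $f_{v,j}(w)=*,\ f_{v,i}(z)=q$, coin & $\theta^2/2$ & $n$\\
9 & $F,F$ & $v,\ v'$ & $v''\ne v,v'$ & coins & $1/4$ & $n-2$\\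
10 & $F,F$ & $(z,i),\ (w,j)$ & $(z_0,l),\ l\ne i,j$ & coins & $1/4$ & $I-2$\\
11 & $F,F$ & $v,\ (z,i)$ & $(z_0,j),\ j\ne i$ & $f_{v,j}(z_0)=*$, coins & $\theta/4$ & $I-1$
\end{tabular}
\caption{Witnesses $u$ for $(x,y;p,q)$ that are found at random. The last two columns are lower bounds for the probability that a given candidate satisfies the condition and for the number of candidates.}
\label{tab:cases}
\end{table}

Two rows put two conditions on the same configuration. In row 2, if $z,w$ are nonadjacent, (R1) gives probability $\theta$. If they are adjacent, then $r=\delta(z,w)$ is not random, and $q\le\breve p;r$ by \eqref{eq:cycle}, so $q\in C_r(\breve p)$ and (R2) gives probability $\theta$. In row 8 with $i=j$ we have $z\ne w$, and (R3) gives probability $\theta\ge\theta^2$ for the two conditions on $f_{v,i}$. All other entries are products of \eqref{eq:single} for distinct configurations and factors $1/2$ for coins of distinct pairs.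

Within a row, the condition on a candidate $u$ involves only coins of pairs $\{x,u\}$, $\{u,y\}$ and configurations indexed by $u$, if $u\in V$, or by the copy containing $u$, if $u\notin V$. Different candidates thus use disjoint sets of random variables. There are at least $I-2$ candidates, each a witness with probability at least $\theta^2/4$. We have $|U|\le(|K|+2)I$, and $I-2\ge I/3$ because $I>I_0>3$. A union bound over $x,y,p,q$ shows that (L3) fails with probability at most
\[
|U|^2m^2\Bigl(1-\frac{\theta^2}4\Bigr)^{I-2}\le M^2I^2e^{-\theta^2I/12}\le M^2\Bigl(\frac{48}{\theta^2}\Bigr)^2e^{-\theta^2I/24},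
\]
where the last step uses $t^2\le e^{2t}$ for $t=\theta^2I/48$. The right side is less than $1$ exactly when $I>I_0$. So some outcome satisfies (L1)--(L3), and Lemma~\ref{lem:labeling} applies.
\end{proof}

\subsection{Proof of Theorems \ref{thm:A} and \ref{thm:B}}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Finite bases.} For $N=\varnothing$ use Lemma~\ref{lem:Nempty}. Let $k\ge1$ and take $K$ from Proposition~\ref{prop:gadget}; all implied constants below are absolute. We have $k<m\le k+3\le4k$. From $|K|=O(k^{15})$ we get $\theta^{-1}=O(k^{32})$ and $M=O(k^{16})$, so $\ln(48M/\theta^2)=O(k)$ and $I_0=O(k^{65})$. For an integer $I>I_0$, Proposition~\ref{prop:reduction} realizes every size in the interval $[(|K|+1)I,(|K|+2)I]$. If also $I\ge|K|$, then $(|K|+1)(I+1)\le(|K|+2)I+1$, so the intervals for $I$ and $I+1$ leave no integer out. Hence every size that is at least $(|K|+1)(\max(I_0,|K|)+1)=O(k^{80})$ occurs, and $k<m$.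

\emph{Infinite bases.} Consider the first-order language with a binary relation symbol $R_p$ for each $p\in D$. Finitely many sentences express that each ordered pair of distinct elements lies in exactly one $R_p$, that no pair $(x,x)$ lies in any $R_p$, and that the resulting labeling satisfies (L1)--(L3). The labelings constructed above are arbitrarily large finite models of these sentences. By the compactness theorem (a set of sentences has a model if each finite subset has one), applied to these sentences together with ``there are at least $j$ elements'' for all $j$, there is an infinite model. By the L\"owenheim--Skolem theorems, a set of sentences in a countable language with an infinite model has models of every infinite cardinality. Lemma~\ref{lem:labeling} applies to each of them.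

\emph{Lower bound.} Let $h$ be a representation over $U$ and pick $(x,y)\in h(a)$, which is nonempty because $h$ is injective. For $(b,c)\in D^2$ we have $a\le b;c$, so some $z$ has $(x,z)\in h(b)$ and $(z,y)\in h(c)$. The relations $h(a),h(b),h(c)$ are disjoint from $\mathrm{id}_U$, so $x,y,z$ are distinct. Distinct atoms have disjoint images, so different pairs $(b,c)$ give different points $z$. Hence $|U|\ge|D|^2+2=(m-1)^2+2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
A flexible atom is $1'$ or a diversity atom. Apply Lemma~\ref{lem:degenerate} or Theorem~\ref{thm:B}.
\end{proof}

\section{Construction of the gadget}\label{sec:gadget}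

\subsection{Design}\label{sec:design}

Conditions (F1) and (F2) pull in opposite directions. By (F2) a vertex needs many neighbors with values in $N$, and by (F1) every edge with two such values is a constraint. We know nothing about the sets $C_d(b)$, so a vertex with several neighbors of unrelated values may have no permitted value at all. The graph is built so that each vertex faces at most one test.

Each vertex $p$ is assigned a symbol $\ell(p)$, its \emph{leader}, from a set of symbols much smaller than $K$. A configuration starts from a map $\varphi$ from symbols to $T$, and each vertex $p$ either \emph{shows} the value $\varphi(\ell(p))$ or \emph{hides}, that is, takes the value $*$.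

A vertex with leader $t$ that shows $\varphi(t)$ needs neighbors with the values $e\in C_d(\varphi(t))$. They are vertices called \emph{keys}. A key is a pair $x=(t,o)$ of symbols, its leader is $o$, and it serves only vertices with leader $t$, always along edges of one color $\chi(o)$. On all these edges (F1) is the single test $\varphi(o)\in C_{\chi(o)}(\varphi(t))$. The key shows if the test is passed and hides otherwise.

A key that hides needs neighbors for all $k^2$ pairs $(d,e)$. It gets them from private vertices, its \emph{A-satellites}, which show exactly when the key hides; the edges between them and the key always have an endpoint with value $*$, so (F1) is silent there. When the key shows, the A-satellites hide and need neighbors themselves. These are the \emph{B-satellites}, which show exactly when the key shows. When the key hides, the B-satellites hide and are served by the A-satellites. So a key with its satellites is a switch with two modes (Figure~\ref{fig:switch}), and whatever hides is served inside the switch. Whatever shows is served by other keys. To keep this finite and free of triangles we arrange the switches in levels, let each level be served by the keys of the next, and close the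 levels up cyclically. With three levels a triangle could go once around the cycle, so we take four.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\foreach \y in {0,1,2}{
  \fill (0,\y) circle (2pt);
  \fill (5.6,\y) circle (2pt);
  \fill (8.4,\y) circle (2pt);}
\fill (2.8,1) circle (2.5pt);
\draw[dashed] (0,0)--(2.8,1) (0,2)--(2.8,1);
\draw (2.8,1)--(5.6,2) (2.8,1)--(5.6,0);
\draw (5.6,2)--(8.4,1) (5.6,1)--(8.4,2) (5.6,1)--(8.4,0) (5.6,0)--(8.4,1);
\node at (0,2.6) {leader $t$};
\node at (2.8,2.6) {key $x=(t,o)$};
\node at (5.6,2.6) {$(x,a)$, $a\in A_i$};
\node at (8.4,2.6) {$(x,b)$, $b\in B_i$};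
\node at (0,-0.6) {level $i-1$};
\node at (2.8,-0.6) {shows in mode B};
\node at (5.6,-0.6) {show in mode A};
\node at (8.4,-0.6) {show in mode B};
\end{tikzpicture}
\caption{One key $x$ of level $i$ with its A-satellites $(x,a)$ and B-satellites $(x,b)$. Dashed edges join $x$ to some of the vertices of level $i-1$ whose leader is $t$; they all have color $\chi(o)$. Each solid edge has exactly one endpoint among the A-satellites, so in either mode one of its endpoints has the value $*$.}
\label{fig:switch}
\end{figure}

This mechanism produces configurations, but a gadget needs configurations with prescribed values at two vertices, and these may have the same leader and different values. That difficulty is the subject of Section~\ref{sec:demands}; it is the reason why only some of the possible edges are present.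

\subsection{The graph}\label{sec:graph}

Levels are indexed by $i\in\mathbb Z_4$. Let $s$ be a positive multiple of $k$. Let $O_i,A_i,B_i$ $(i\in\mathbb Z_4)$ be twelve pairwise disjoint sets of $s$ \emph{symbols} each, let $L_i=O_i\cup A_i\cup B_i$, and fix a map $\chi\colon\bigcup_iO_i\to N$ that takes each value exactly $s/k$ times on each $O_i$. Put
\[
X_i=L_{i-1}\times O_i,\qquad K_i=X_i\cup(X_i\times A_i)\cup(X_i\times B_i),\qquad K=\bigcup_iK_i .
\]
The elements of $X_i$ are the keys of level $i$. For $x\in X_i$, the vertices $(x,a)$ with $a\in A_i$ and $(x,b)$ with $b\in B_i$ are the A- and B-satellites of $x$. (From here on the letters $a$ and $b$ denote symbols; the flexible atom does not appear again.) The leader and the \emph{key of a vertex} are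
\[
\ell((t,o))=o,\quad\ell(x,a)=a,\quad\ell(x,b)=b,\qquad\kappa(x)=\kappa(x,a)=\kappa(x,b)=x,
\]
so vertices of $K_i$ have leaders in $L_i$. Since $|X_i|=3s^2$, we have $|K|=4(3s^2+6s^3)\le36s^3$.

The edges are determined by parameters $\varepsilon(p,x)\in\{0,1\}$ and $\alpha(x,a),\gamma_x(a,b)\in N\cup\{0\}$, where $0\notin N$ means ``no edge''.
\begin{itemize}
\item[(E1)] For $x=(t,o)\in X_i$ and $p\in K_{i-1}$ with $\ell(p)=t$: $p$ and $x$ are adjacent if $\varepsilon(p,x)=1$, and then $\delta(p,x)=\chi(o)$.
\item[(E2)] For $x\in X_i$, $a\in A_i$: $x$ and $(x,a)$ are adjacent if $\alpha(x,a)\ne0$, and then $\delta(x,(x,a))=\alpha(x,a)$.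
\item[(E3)] For $x\in X_i$, $a\in A_i$, $b\in B_i$: $(x,a)$ and $(x,b)$ are adjacent if $\gamma_x(a,b)\ne0$, and then $\delta((x,a),(x,b))=\gamma_x(a,b)$.
\end{itemize}
There are no other edges, and reversed pairs get the converse color.

\begin{lemma}\label{lem:trianglefree}
For every choice of the parameters, $K$ is a well-defined triangle-free $N$-graph.
\end{lemma}

\begin{proof}
Rule (E1) concerns pairs in consecutive levels and (E2), (E3) concern different kinds of pairs inside a level. Since $i+1\ne i-1$ in $\mathbb Z_4$, a pair in consecutive levels has a well-defined upper vertex, so each unordered pair is governed by at most one instance of one rule.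

Go once around a triangle. The level changes by $\pm1$ along (E1)-edges and by $0$ along the others, and the total is $0$ in $\mathbb Z_4$. One or three (E1)-edges would give an odd total, so there are zero or two. If there are none, all edges are of type (E2) or (E3); each such edge has exactly one endpoint that is an A-satellite, so these edges form a bipartite graph, which has no triangle. If there are two, the third edge, of type (E2) or (E3), joins vertices $p,p'$ of some level $i$ that have a common (E1)-neighbor $y$. If $y$ has level $i+1$, then $y=(t,o)$ is a key and $\ell(p)=t=\ell(p')$; but the endpoints of an (E2)- or (E3)-edge have leaders in different sets among $O_i,A_i,B_i$. If $y$ has level $i-1$, then $p$ and $p'$ are both keys, and no (E2)- or (E3)-edge joins two keys.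
\end{proof}

\subsection{Demands and helpers}\label{sec:demands}

A \emph{demand} is either a set $Q$ of two vertices with a map $g\colon Q\to N$, or a set $Q$ of one vertex with a map $g\colon Q\to N$ and a vertex $w_0\notin Q$. The set of demands does not depend on $\varepsilon,\alpha,\gamma$, and it has at most $|K|^2k^2+|K|^2k\le2|K|^2k^2$ elements. A demand is \emph{met} if either $Q$ consists of two adjacent vertices on which $g$ violates (F1), or some configuration $f$ extends $g$ and has $f(w_0)=*$ when $w_0$ is present. If all demands are met, then $K$ is a gadget: demands with $|Q|=2$ give (R1) and (R2), and those with $|Q|=1$ give (R3).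

Fix a demand. The plan is to override the show-or-hide rule on $Q$, to cut $Q$ off from the vertices that follow $\varphi$, and to supply the neighbors that $Q$ needs by hand.

\emph{Touched keys and named symbols.} The keys $\kappa(q)$, $q\in Q$, are \emph{touched}. The \emph{named} symbols are $\ell(q)$ for $q\in Q$, both coordinates $t,o$ of each touched key, and $\ell(w_0)$ if $w_0$ is present. There are at most six. Named symbols will get the value $*$. This gives $f(w_0)=*$, and it silences every touched key outside $Q$ and every vertex below a key in $Q$.

\emph{Keys above $Q$.} A key $(\ell(q),o)$ tests its value against $\varphi(\ell(q))=*$ and not against $g(q)$, so it always passes. If it is adjacent to $q$, it must be forced to hide. The other vertices $y$ with the same leader as $q$ then depend on keys adjacent to $y$ and not to $q$. This is the purpose of the bits $\varepsilon$.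

\emph{Helpers.} So $q$ gets nothing from the next level and must find its neighbors in its own switch. Touched keys will be put in mode B. For each triple $(q,d,e)$ with $q\in Q$, $d\in N$, $e\in C_d(g(q))$ we select a satellite of $\kappa(q)$ that is joined to $q$ in color $d$, give it the value $e$, and make sure that it has no unintended neighbor with a value in $N$ in its level. Formally, a \emph{helper system} assigns to these triples pairwise distinct unnamed symbols $\sigma=\sigma(q,d,e)$, the \emph{helper symbols}, such that (H1)--(H3) below hold, where $x=\kappa(q)\in X_i$. The vertex $(x,\sigma)$ is the \emph{helper} for $(q,d,e)$.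
\begin{itemize}
\item[(H1)] If $q=x$: $\sigma\in A_i$, $\alpha(x,\sigma)=d$, and $\gamma_x(\sigma,b)=0$ for all $b\in B_i$ with $(x,b)\in Q$.
\item[(H2)] If $q=(x,b_0)$ with $b_0\in B_i$: $\sigma\in A_i$, $\gamma_x(\sigma,b_0)=\breve d$, $\alpha(x,\sigma)=0$, and $\gamma_x(\sigma,b)=0$ for all $b\in B_i\setminus\{b_0\}$ with $(x,b)\in Q$.
\end{itemize}
For a touched key $x'\in X_j$ let $E_{x'}$ be the set of $a\in A_j$ such that $(x',a)$ is in $Q$ or is a helper of type (H1) or (H2). These are the exceptional A-satellites, which carry a value in $N$ although $x'$ is in mode B.
\begin{itemize}
\item[(H3)] If $q=(x,a_0)$ with $a_0\in A_i$: $\sigma\in B_i$, $\gamma_x(a_0,\sigma)=d$, and $\gamma_{x'}(a,\sigma)=0$ for all touched $x'\in X_i$ and $a\in E_{x'}$ with $(x',a)\ne(x,a_0)$.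
\end{itemize}
In (H3) all touched keys $x'$ of the level occur because the value of $\sigma$ is shown by $(x',\sigma)$ for each of them. In all three cases the helper $h$ for $(q,d,e)$ is adjacent to $q$ with $\delta(q,h)=d$, and $h\notin Q$ because its leader is unnamed. There are at most $2k^2$ helpers. There are also at most $2k^2$ \emph{exceptional pairs} $(x',a)$ with $x'$ touched and $a\in E_{x'}$, since each $q$ contributes either its at most $k^2$ helpers or, if it is an A-satellite, only itself.

\emph{Blocked and free symbols.} An edge between an exceptional A-satellite and a B-satellite that shows is subject to (F1), and no test guards it. We remove the problem by giving such $b$ the value $*$. Call $b\in B_i$ \emph{blocked} if it is unnamed, is not a helper symbol, and $\gamma_x(a,b)\ne0$ for some touched $x\in X_i$ and $a\in E_x$. A symbol is \emph{free} if it is not named, not blocked and not a helper symbol. A map $\varphi\colon\bigcup_iL_i\to T$ is \emph{admissible} if $\varphi=*$ on named and blocked symbols, $\varphi(\sigma(q,d,e))=e$, and $\varphi$ takes values in $N$ on free symbols.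

Finally, the vertices that follow the mechanism of Section~\ref{sec:design} need a supply of neighbors of every color and value. An admissible $\varphi$ is \emph{rich} if for all $(d,e)\in N^2$ and all levels $i$:
\begin{itemize}
\item[(G1)] for every $y\in K_i\setminus Q$, with $u=\ell(y)$, there is $o\in O_{i+1}$ with $\chi(o)=d$, $\varphi(o)=e$, $\varepsilon(y,(u,o))=1$, and $\varepsilon(q,(u,o))=0$ for all $q\in Q$ with $\ell(q)=u$;
\item[(G2)] for every untouched $x\in X_i$ there is $a\in A_i$ with $\alpha(x,a)=d$, $\varphi(a)=e$;
\item[(G3)] for all $x\in X_i$ and $a\in A_i$ such that $(x,a)$ is not an exceptional pair, there is $b\in B_i$ with $\gamma_x(a,b)=d$, $\varphi(b)=e$;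
\item[(G4)] for every untouched $x\in X_i$ and every $b\in B_i$ there is $a\in A_i$ with $\gamma_x(a,b)=\breve d$, $\varphi(a)=e$.
\end{itemize}

\subsection{The configuration of a rich map}\label{sec:deterministic}

\begin{lemma}\label{lem:det}
If a demand has a helper system and a rich admissible map $\varphi$, then it is met.
\end{lemma}

\begin{proof}
We may assume that $g$ satisfies (F1) on $Q$. An untouched key $x=(u,o)$ is \emph{off} if $\varepsilon(q,x)=1$ for some $q\in Q$ with $\ell(q)=u$, and \emph{mismatched} if $\varphi(o)\ne*$ and $\varphi(o)\notin C_{\chi(o)}(\varphi(u))$. A key has mode A if it is untouched and off or mismatched; all other keys, in particular all touched keys, have mode B. Let $f=g$ on $Q$, let $f(h)=\varphi(\ell(h))$ for helpers $h$, and on all other vertices let $f$ be given by the mode of the key: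
\[
\begin{array}{c|ccc}
 & f(x) & f(x,a) & f(x,b)\\
\hline
x\text{ in mode A} & * & \varphi(a) & *\\
x\text{ in mode B} & \varphi(\ell(x)) & * & \varphi(b)
\end{array}
\]
We record three consequences.
\begin{itemize}
\item[(P1)] If $p\notin Q$, then $f(p)\in\{\varphi(\ell(p)),*\}$. So $f(p)=*$ if $\ell(p)$ is named; this applies to $w_0$ and to touched keys outside $Q$.
\item[(P2)] If $x$ is touched and $f(x,a)\ne*$, then $a\in E_x$.
\item[(P3)] If $x$ is untouched, then neither $x$ nor any of its satellites is in $Q$ or is a helper, so their values are given by the table.
\end{itemize}
It remains to verify that $f$ is a configuration.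

\emph{Condition (F1).} Consider an edge whose endpoints are not both in $Q$ and both have values in $N$.

\emph{Type (E1):} $p$ and $x=(u,o)$ with $\ell(p)=u$ and $\varepsilon(p,x)=1$. If $x\in Q$, then $p\notin Q$ and $u$ is named, so $f(p)=*$ by (P1), a contradiction. So $x\notin Q$, and since $f(x)\ne*$, the key $x$ is untouched by (P1) and has mode B, with $f(x)=\varphi(o)$. It is not off, so $p\notin Q$, and $f(p)=\varphi(u)$ by (P1). It is not mismatched, so $f(x)\in C_{\chi(o)}(\varphi(u))=C_{\delta(p,x)}(f(p))$.

\emph{Type (E2):} $x$ and $(x,a)$ with $\alpha(x,a)\ne0$. If $x$ were untouched, one of the values would be $*$ by (P3). So $x$ is touched, and $x\in Q$ by (P1). Then $(x,a)\notin Q$, and by (P2) it is a helper of type (H1) or (H2). Type (H2) requires $\alpha(x,a)=0$. So $(x,a)$ is the helper for a triple $(x,d,e)$, with $d=\delta(x,(x,a))$ and $f(x,a)=e\in C_d(f(x))$.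

\emph{Type (E3):} $(x,a)$ and $(x,b)$ with $\gamma_x(a,b)\ne0$. Again $x$ is touched by (P3), and $a\in E_x$ by (P2). Suppose first that $(x,b)\in Q$. Then $(x,a)\notin Q$, so $(x,a)$ is a helper of type (H1) or (H2). A helper of type (H1), or of type (H2) with $b_0\ne b$, has $\gamma_x(a,b)=0$. So $(x,a)$ is the helper for a triple $((x,b),d,e)$, with $d=\delta((x,b),(x,a))$ and $f(x,a)=e\in C_d(f(x,b))$. Suppose now that $(x,b)\notin Q$. Then $\varphi(b)=f(x,b)\ne*$ by (P1), so $b$ is neither named nor blocked. Since $\gamma_x(a,b)\ne0$ and $a\in E_x$, the symbol $b$ must be a helper symbol, necessarily of type (H3), say $b=\sigma((x',a_0),d,e)$. The zero conditions in (H3) force $(x,a)=(x',a_0)$. So $(x,a)\in Q$, $d=\gamma_x(a,b)$, and $f(x,b)=e\in C_d(f(x,a))$.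

\emph{Condition (F2).} Let $y\in K$, $d\in N$, $e\in C_d(f(y))$. If $y\in Q$, the helper $h$ for $(y,d,e)$ has $\delta(y,h)=d$ and $f(h)=e$. Let $y\notin Q$ and $u=\ell(y)$. By (P1) there are two cases.

\emph{The vertex $y$ shows:} $f(y)=\varphi(u)$, which may be $*$. Take $o$ from (G1) and let $x=(u,o)$. Since $\varphi(o)=e\ne*$, the symbol $o$ is unnamed, so $x$ is untouched. It is not off by (G1), and it is not mismatched because $\varphi(o)=e\in C_d(\varphi(u))$ and $d=\chi(o)$. So $x$ has mode B and $f(x)=e$, and $x$ is adjacent to $y$ with $\delta(y,x)=d$.

\emph{The vertex $y$ hides:} $f(y)=*\ne\varphi(u)$. Then $y$ is not a helper, and its value comes from the table. If $y=x$ is a key, it has mode A and is untouched; (G2) gives $a$ with $\delta(x,(x,a))=d$, and $f(x,a)=\varphi(a)=e$ by (P3). If $y=(x,b)$ is a B-satellite, then $x$ has mode A and is untouched; (G4) gives $a$ with $\delta((x,b),(x,a))=\gamma_x(a,b)^{\smile}=d$, and $f(x,a)=\varphi(a)=e$ by (P3). If $y=(x,a)$ is an A-satellite, then $x$ has mode B, and $(x,a)$ is not an exceptional pair because it is neither in $Q$ nor a helper. Condition (G3) gives $b$ with $\delta((x,a),(x,b))=d$ and $\varphi(b)=e$. As $e\ne*$, the symbol $b$ is unnamed,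 so $(x,b)\notin Q$, and $f(x,b)=\varphi(b)=e$ whether or not $(x,b)$ is a helper.
\end{proof}

\subsection{Random choice of the edges}\label{sec:random}

Choose all parameters independently. Each $\varepsilon(p,x)$ is a fair bit. Each $\alpha(x,a)$ and each $\gamma_x(a,b)$ equals each $d\in N$ with probability $1/(2k^3)$ and equals $0$ with probability $1-1/(2k^2)\ge1/2$. The density $1/(2k^2)$ is matched to the number of exceptional pairs: since $(1-1/j)^j$ increases with $j$ and equals $1/4$ at $j=2$,
\begin{equation}\label{eq:quarter}
\Bigl(1-\frac1{2k^2}\Bigr)^{2k^2}\ge\frac14 ,
\end{equation}
so a symbol $b$ escapes blocking with probability at least $1/4$. The price is that a satellite has a given color and a given value only with probability $1/(2k^4)$. We take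
\[
s=C_0k^5,\qquad C_0\ge49\cdot256\ \text{ an absolute integer constant},
\]
so that $s/k^4$ outweighs the logarithm of the number of events. We use the Chernoff bound $P(Y\le\mu/2)\le e^{-\mu/8}$ for a sum $Y$ of independent indicator variables with mean $\mu$. It implies $P(Y\le\mu_0/2)\le e^{-\mu_0/8}$ whenever $\mu\ge\mu_0$.

\begin{lemma}\label{lem:random}
Let $\eta=e^{-s/(128k^4)}$. Each demand is unmet with probability at most $6|K|k^2\eta$.
\end{lemma}

\begin{proof}
Fix a demand. The sets $E_x$ depend on the helpers of types (H1), (H2), and the blocked symbols depend on the $E_x$, so we expose the parameters in three stages. In each stage we condition on the earlier ones and use only parameters that have not been exposed. Note that $s\ge64k^2$ and $s/k\ge12$.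

\emph{Stage 1: helpers in $A_i$.} For each touched $x\in X_i$ expose $\alpha(x,a)$ for all $a\in A_i$, and $\gamma_x(a,b)$ for all $a\in A_i$ and all $b\in B_i$ with $(x,b)\in Q$. Fix a triple $(q,d,e)$ of type (H1) or (H2). For an unnamed $a\in A_i$ the condition prescribes one nonzero entry and, as $|Q|\le2$, at most two zero entries. It holds with probability at least $\frac1{2k^3}\cdot\frac12\cdot\frac12=\frac1{8k^3}$, independently for different $a$. The expected number of suitable $a$ is at least $(s-6)/(8k^3)\ge s/(16k^3)$. So, except with probability $e^{-s/(128k^3)}\le\eta$, more than $s/(32k^3)\ge2k^2$ symbols are suitable. If this holds for all such triples, of which there are at most $2k^2$, distinct helper symbols can be chosen greedily, by a fixed rule that depends only on the exposed values. This determines the sets $E_x$.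

\emph{Stage 2: helpers and free symbols in $B_i$.} Expose $\gamma_x(a,b)$ for all exceptional pairs $(x,a)$ and all unnamed $b$ of the same level. These entries are new, because Stage 1 exposed $\gamma_x(a,b)$ only for named $b$. Fix a triple of type (H3). For an unnamed $b\in B_i$ the condition prescribes one nonzero entry and fewer than $2k^2$ zero entries, so by \eqref{eq:quarter} it holds with probability at least $\frac1{2k^3}\cdot\frac14=\frac1{8k^3}$, independently for different $b$. The computation of Stage 1 applies with the same numbers: except with probability $\eta$ for each triple, more than $2k^2$ symbols are suitable, and distinct helper symbols can be chosen greedily.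

Call an unnamed $b\in B_i$ \emph{clean} if $\gamma_x(a,b)=0$ for all exceptional pairs $(x,a)$ of level $i$. A clean symbol is not blocked, and it is not a helper symbol because (H3) requires a nonzero entry at the exceptional pair $(x,a_0)$. So it is free. On a level without touched keys all unnamed $b$ are clean, and $s-6\ge s/16$. On each of the at most two other levels, the unnamed $b$ are clean independently with probability at least $1/4$ by \eqref{eq:quarter}; the expected number is at least $(s-6)/4\ge s/8$, so except with probability $e^{-s/64}\le\eta$ more than $s/16$ are clean.

\emph{Stage 3: richness.} Suppose that Stages 1 and 2 succeeded. Give the free symbols independent uniform values in $N$, independent of all parameters; this defines an admissible $\varphi$. Still unexposed are all $\varepsilon$, all $\alpha(x,a)$ and $\gamma_x(a,b)$ with $x$ untouched, and all $\gamma_x(a,b)$ with $x$ touched, $a\notin E_x$ and $b$ unnamed. Every unnamed symbol of $O_i$ is free, at least $s-6-2k^2\ge s/2$ symbols of each $A_i$ are free, and at least $s/16$ symbols of each $B_i$ are free. Fix $(d,e)\in N^2$ and one instance of (G1)--(G4).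

For (G1), at least $s/k-6\ge s/(2k)$ unnamed $o\in O_{i+1}$ have $\chi(o)=d$. Each has $\varphi(o)=e$ with probability $1/k$, and the conditions on $\varepsilon$ concern at most three bits, which are distinct because $y\notin Q$. So each $o$ works with probability at least $1/(8k)$, independently, and the instance fails with probability at most $(1-\frac1{8k})^{s/(2k)}\le e^{-s/(16k^2)}$. For (G2) and (G4), each free $a\in A_i$ has the required entry with probability $1/(2k^3)$ and the value $e$ with probability $1/k$, independently, so failure has probability at most $(1-\frac1{2k^4})^{s/2}\le e^{-s/(4k^4)}$. For (G3) the same holds for each free $b\in B_i$, whose entry $\gamma_x(a,b)$ is unexposed because $(x,a)$ is not exceptional, and failure has probability at most $(1-\frac1{2k^4})^{s/16}\le e^{-s/(32k^4)}$. All three bounds are at most $\eta$.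

\emph{Counting.} There are at most $2k^2$ triples and $2$ levels in Stages 1 and 2, and at most $|K|k^2$ instances of (G1). The instances of (G2), (G3), (G4) are indexed by $(d,e)$ and by a key, an A-satellite or a B-satellite, respectively, so together they number at most $|K|k^2$. The total is at most $2k^2+2+2|K|k^2\le6|K|k^2$. If none of these events fails, Lemma~\ref{lem:det} shows that the demand is met.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gadget}]
There are at most $2|K|^2k^2$ demands, and $|K|\le36s^3=36C_0^3k^{15}$. By Lemma~\ref{lem:random}, some demand is unmet with probability at most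
\[
12|K|^3k^4e^{-s/(128k^4)}\le12\cdot36^3\,C_0^9\,k^{49}\,e^{-C_0k/128}.
\]
Since $C_0\ge49\cdot256$, we have $k^{49}\le e^{49k}\le e^{C_0k/256}$, so the bound is at most $12\cdot36^3\,C_0^9\,e^{-C_0/256}$ for every $k\ge1$. Fix $C_0$ so large that this is less than $1$. Then for some choice of $\varepsilon,\alpha,\gamma$ all demands are met. The graph $K$ is triangle-free by Lemma~\ref{lem:trianglefree}, so it is a gadget, and we may take $C_1=36C_0^3$.
\end{proof}

This completes the proof of Theorems~\ref{thm:A} and~\ref{thm:B}.

\begin{thebibliography}{1}

\bibitem{rpra}
\emph{Representability And Probability In Relation Algebra},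
\texttt{https://opal.latrobe.edu.au/ndownloader/files/31945595}.

\end{thebibliography}
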